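# A pluripolar $G_\delta$ set that equals its pluripolar hull and is not complete pluripolar

## 1. A diagonal $G_\delta$ set in $2^\omega\times[0,1]$

Let $2^\omega=\{0,1\}^{\mathbb N}$ be the Cantor space with the product topology. The space $2^\omega\times[0,1]$ is compact and metrizable, so it has a countable base of open sets $(B_i)_{i\in\mathbb N}$. Fix one. A point $x\in 2^\omega$ then serves as a code for an open set:
$$U^x=\bigcup\{B_i : x(i)=1\}.$$
Every open subset of $2^\omega\times[0,1]$ is $U^x$ for some $x$. The idea of the construction is to look at the open set coded by $x$ *in the row over $x$ itself*. Put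
$$D=\{(x,t):(x,t)\in U^x\},\qquad D_x=\{t\in[0,1]:(x,t)\in D\},$$
and let
$$G=\{(x,t)\in 2^\omega\times[0,1]:\ t\notin D_x,\ [0,t)\subset D_x\}. \tag{1}$$
In words: in each row $x$, the set $G$ picks the first point that the open set coded by $x$ misses, if it misses one. For instance, if $x$ is the zero sequence, then $U^x=\emptyset$, and $G$ contains $(x,0)$. If $x$ is the constant sequence $1$, then $U^x$ is the whole space, and $G$ has no point in that row.

The set $G$ is very thin, since it has at most one point per row. Nevertheless any open set that contains it must swallow an entire row. Here is the precise statement, for general copies of the two factors.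

**Lemma 1.** Let $P\subset\mathbb C$ be homeomorphic to $2^\omega$, and let $J=[\alpha,\beta]\subset\mathbb R$ with $\alpha<\beta$. There is a $G_\delta$ set $G\subset P\times J$ such that

1. for each $p\in P$ there is at most one $t$ with $(p,t)\in G$;
2. if $V\subset P\times J$ is relatively open and $G\subset V$, then $\{p\}\times J\subset V$ for some $p\in P$.

**Proof.** A homeomorphism $P\to2^\omega$ and an increasing affine map $J\to[0,1]$ carry everything over, so we may work in $2^\omega\times[0,1]$ with $G$ as in (1).

**Step 1: $D$ is open.** We have $D=\bigcup_i\big(B_i\cap(\{x:x(i)=1\}\times[0,1])\big)$, and $\{x:x(i)=1\}$ is open in $2^\omega$. In particular each $D_x$ is open in $[0,1]$.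

**Step 2: property 1.** If $(x,t)\in G$, then $t$ is the smallest element of $[0,1]\setminus D_x$. So $t$ is determined by $x$.

**Step 3: $G$ is a $G_\delta$.** The condition "$[0,t)\subset D_x$" has to be written as a countable intersection of open conditions. Since $[0,t)=\bigcup_{m\ge1}[0,t-\frac1m]$ (with the convention that $[0,t-\frac1m]=\emptyset$ if $t<\frac1m$), we have
$$G=D^c\cap\bigcap_{m\ge1}H_m,\qquad H_m=\{(x,t):[0,t-\tfrac1m]\subset D_x\}.$$
Each $H_m$ is open. Indeed, let $(x,t)\in H_m$. If $t<\frac1m$, then every nearby point $(x',t')$ also has $t'<\frac1m$, and its condition is vacuous. If $t\ge\frac1m$, then the compact set $\{x\}\times[0,t-\frac1m]$ lies in the open set $D$. By compactness there are a neighborhood $N$ of $x$ and $\eta>0$ with $N\times\big([0,t-\frac1m+\eta]\cap[0,1]\big)\subset D$. If $x'\in N$ and $t'<t+\eta$, then $[0,t'-\frac1m]\subset D_{x'}$, so $(x',t')\in H_m$. Finally $D^c$ is closed, and closed sets in a metrizable space are $G_\delta$. So $G$ is a $G_\delta$.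

**Step 4: property 2.** Let $V\supset G$ be open, and let $x$ be its code: $x(i)=1$ if and only if $B_i\subset V$. Then $U^x=V$, so in the row over this particular $x$ we have $D_x=V_x:=\{t:(x,t)\in V\}$. Suppose $V_x\ne[0,1]$. The set $[0,1]\setminus V_x$ is closed and nonempty, so it has a minimum $t$. By (1), $(x,t)\in G$. But $(x,t)\notin V$, a contradiction. So $\{x\}\times[0,1]\subset V$. $\square$

Two remarks locate the strength of this lemma. First, no *closed* set $G$ can have both properties. Suppose $G\subset P\times J$ is closed and has property 2. Apply property 2 to $V_m=\{y\in P\times J:\operatorname{dist}(y,G)<\frac1m\}$ and get $p_m$ with $\{p_m\}\times J\subset V_m$ ($G\neq\emptyset$, since $V=\emptyset$ contains no row). If $p$ is a limit point of $(p_m)$, then $\operatorname{dist}((p,t),G)=0$ for all $t\in J$. So $\{p\}\times J\subset G$, against property 1. Second, "open" in property 2 cannot be replaced by "$G_\delta$": the set $V=G$ is a $G_\delta$ that contains $G$ and contains no row. The second remark will come back as an obstacle.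

## 2. Hulls and complete pluripolar sets: what $G$ is for

Let $\Omega\subset\mathbb C^n$ be open. We write $\mathrm{PSH}(\Omega)$ for the plurisubharmonic (psh) functions on $\Omega$, excluding functions that are identically $-\infty$ on a connected component.

**Definition.** A set $E\subset\Omega$ is *pluripolar* if $E\subset\{\varphi=-\infty\}$ for some $\varphi\in\mathrm{PSH}(\Omega)$. It is *complete pluripolar in $\Omega$* if $E=\{z\in\Omega:\varphi(z)=-\infty\}$ for some $\varphi\in\mathrm{PSH}(\Omega)$.

**Definition.** For a pluripolar set $E\subset\Omega$, the *pluripolar hull* of $E$ relative to $\Omega$ is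
$$E^*_\Omega=\{z\in\Omega:\ \text{for all }\varphi\in\mathrm{PSH}(\Omega):\ \varphi|_E=-\infty\implies\varphi(z)=-\infty\}.$$

We use these textbook facts.

- **(F1)** A psh function is upper semicontinuous (usc) with values in $[-\infty,\infty)$. So the sets $\{\varphi<a\}$ are open, and $\varphi$ attains its maximum on nonempty compact sets.
- **(F2)** On a connected open set, a psh function that is not $\equiv-\infty$ is $>-\infty$ almost everywhere. The restriction of a psh function to a connected open piece of a complex affine subspace is psh or $\equiv-\infty$.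
- **(F3)** Finite sums, positive multiples and finite maxima of psh functions are psh (finite sums when not $\equiv-\infty$). So is $\log|F|$ for a holomorphic map $F\not\equiv0$ into $\mathbb C^m$ on a connected open set. A decreasing limit of psh functions on a connected open set is psh or $\equiv-\infty$.
- **(F4)** If $u_k$ is psh on a connected open set $U$ and $u_k\le c_k$ on $U$ with $c_k\ge0$, $\sum c_k<\infty$, then $\sum u_k$ is psh or $\equiv-\infty$ on $U$. This follows from (F3), since the partial sums of $\sum(u_k-c_k)$ decrease.
- **(F5)** Maximum principle: if $u$ is subharmonic and bounded above on a bounded domain in $\mathbb C$, and $\limsup u\le0$ at every boundary point, then $u\le0$.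
- **(F6)** In a bounded plane domain, a boundary point that lies in a connected subset of the complement with more than one point is regular for the Dirichlet problem.

If $E=\{\varphi=-\infty\}$ is complete pluripolar, then $E=\bigcap_m\{\varphi<-m\}$ is a $G_\delta$, and $\varphi$ itself shows $E=E^*_\Omega$. The question of this lecture, posed in "Fine aspects of pluripotential theory" (https://pure.uva.nl/ws/files/4325798/60121_05.pdf), is the converse for $n\ge2$:

> If $E\subset\Omega\subset\mathbb C^n$ is a pluripolar $G_\delta$ set with $E=E^*_\Omega$, must $E$ be complete pluripolar in $\Omega$?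

For comparison, a result of Zeriahi: if $\Omega\subset\mathbb C^n$ is a pseudoconvex domain, $E\subset\Omega$ is pluripolar with $E=E^*_\Omega$, and $E$ is both a $G_\delta$ and an $F_\sigma$, then $E$ is complete pluripolar in $\Omega$.

The answer is no.

**Theorem 1.** Let $n\ge2$ and let $\Omega\subset\mathbb C^n$ be nonempty and open. There is a pluripolar set $E\subset\Omega$ which is a $G_\delta$, satisfies $E=E^*_\Omega$, and is not complete pluripolar in $\Omega$.

**Theorem 2.** Let $\Omega\subset\mathbb C^n$ be a nonempty open set.

(a) If $n\ge2$, the set $E$ of Theorem 1 can be chosen so that it is not even a countable intersection of complete pluripolar sets. More precisely, $E$ lies in a family of discs $\{D_c\}_{c\in C}$ in $\Omega$, with $C$ a Cantor set, and each $D_c$ contains at most one point of $E$. For every sequence $\varphi_1,\varphi_2,\dots\in\mathrm{PSH}(\Omega)$ with $\varphi_j|_E=-\infty$, there is a dense $G_\delta$ set of $c\in C$ such that every $\varphi_j$ is $\equiv-\infty$ on $D_c$.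

(b) Conversely, for any $n\ge1$, a set $E\subset\Omega$ is complete pluripolar in $\Omega$ if and only if $E=\bigcap_{j\ge1}\{\varphi_j=-\infty\}$ for some sequence $\varphi_j\in\mathrm{PSH}(\Omega)$.

Note that $\Omega$ need not be pseudoconvex. Since it may be, "$G_\delta$ and $F_\sigma$" in Zeriahi's theorem cannot be weakened to "$G_\delta$".

The set $G$ of Lemma 1 enters as follows. We will place copies of $G$ in $\mathbb C^2$, with $P$ a Cantor set in the $z$-plane and $J$ a segment in the $w$-plane. Property 1 makes the set so thin that any single outside point can be separated from it by a psh function. Property 2 applies to the open sets $\{\varphi<-M\}$, for any $\varphi$ that is $-\infty$ on $G$: each of them contains a whole segment $\{c\}\times J$. A segment is large for subharmonic functions of one variable, so $\varphi$ is forced to be very negative on a whole disc, and $\{\varphi=-\infty\}$ will turn out to be too big.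

## 3. Small examples

**Example 1 (finite sets).** If $E=\{p_1,\dots,p_N\}\subset\mathbb C^n$, then $\varphi(x)=\sum_i\log|x-p_i|$ is psh, and $\{\varphi=-\infty\}=E$. So $E$ is complete pluripolar.

**Example 2 (a hull that is larger than the set).** Let $\Delta(r)=\{w\in\mathbb C:|w|<r\}$, $\Omega=\Delta(1)^2$ and $E=\{0\}\times\Delta(\frac12)$. If $\varphi\in\mathrm{PSH}(\Omega)$ is $-\infty$ on $E$, then $\varphi(0,\cdot)$ is subharmonic or $\equiv-\infty$ on $\Delta(1)$, and it is $-\infty$ on a set of positive area. So it is $\equiv-\infty$. The function $\log|z|$ excludes all points with $z\ne0$. Hence $E^*_\Omega=\{0\}\times\Delta(1)$. Here $E$ is a $G_\delta$ (a closed set intersected with an open set) but $E\ne E^*_\Omega$, so it is not complete pluripolar.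

**Example 3 (a set equal to its hull that is not a $G_\delta$).** Let $Q=\mathbb Q\cap[0,1]=\{q_1,q_2,\dots\}$ and $E=Q\times\{0\}\subset\mathbb C^2$. A point $(a,b)$ with $b\ne0$ is excluded from the hull by $\log|w|$. A point $(a,0)$ with $a\notin Q$ is excluded by
$$\varphi(z)=\sum_i\varepsilon_i\log|z-q_i|,\qquad \varepsilon_i=\frac{2^{-i}}{1+\big|\log|a-q_i|\big|}.$$
On $\Delta(R)$ the terms are at most $2^{-i}\log(R+1)$. At $z=a$ the sum is at least $-\sum2^{-i}$. At $z=q_i$ one term is $-\infty$ and the others are bounded above by a summable sequence, so the sum is $-\infty$. By (F4), $\varphi$ is psh. So $E=E^*_{\mathbb C^2}$ and $E$ is pluripolar. But $E$ is not a $G_\delta$, since otherwise $Q$ would be a countable dense $G_\delta$ in $[0,1]$, which the Baire category theorem forbids. So $E$ is not complete pluripolar.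

Examples 2 and 3 show that neither of the two necessary conditions suffices alone. The question is about both together.

## 4. Arbitrary versus countable intersections

For pluripolar $E$ the definition of the hull says
$$E^*_\Omega=\bigcap\big\{\{\varphi=-\infty\}:\varphi\in\mathrm{PSH}(\Omega),\ \varphi|_E=-\infty\big\}.$$
So a pluripolar set with $E=E^*_\Omega$ is an intersection of complete pluripolar sets. Conversely, if $E$ is the intersection of a nonempty family of complete pluripolar sets $\{\varphi_i=-\infty\}$, then $E$ is pluripolar, and each $\varphi_i$ shows that $E^*_\Omega\subset\{\varphi_i=-\infty\}$. So $E^*_\Omega=E$.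

A sensible first attempt at the question is therefore to try to prove the answer *yes*: pick functions that exclude the points outside $E$, and add them up into one function. This works if countably many functions suffice. That is Theorem 2(b).

**Proof of Theorem 2(b).** "Only if" is trivial: take all $\varphi_j$ equal. Conversely, let $E=\bigcap_j\{\varphi_j=-\infty\}$.

**Step 1: normalize the functions.** The aim is to have a series in which $-\infty$ on $E$ comes from divergence, while at each point off $E$ the tail converges. Let $\Omega_1\subset\Omega_2\subset\cdots$ be open sets with union $\Omega$, each with compact closure contained in the next. Put $\psi_k=\max_{j\le k}\varphi_j\in\mathrm{PSH}(\Omega)$, which increases with $k$. Put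
$$s_k=\max\big(0,\sup_{\Omega_k}\psi_k\big)<\infty,\qquad \varepsilon_k=\frac{2^{-k}}{1+s_k},\qquad u_k=\max(\varepsilon_k\psi_k,-1),\qquad \Phi=\sum_{k\ge1}u_k.$$
The $s_k$ are finite because a usc function is bounded above on a compact set. The truncation at $-1$ will keep the finitely many early terms harmless.

**Step 2: $\Phi$ is well defined, and psh or $\equiv-\infty$ on each component of each $\Omega_m$.** Each $u_k$ is psh. On $\Omega_k$ we have $\varepsilon_k\psi_k\le\varepsilon_ks_k\le2^{-k}$, so $u_k\le2^{-k}$. If $k\ge m$, this holds on $\Omega_m\subset\Omega_k$. By (F4), $\sum_{k\ge m}u_k$ is psh or $\equiv-\infty$ on each component of $\Omega_m$. Adding the finitely many real-valued psh functions $u_1,\dots,u_{m-1}$ gives $\Phi$ on $\Omega_m$.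

**Step 3: the value on $E$.** If $z\in E$, then $\psi_k(z)=-\infty$ for every $k$. So $u_k(z)=-1$ for every $k$, and $\Phi(z)=-\infty$.

**Step 4: the value off $E$.** If $z\in\Omega\setminus E$, there is $k_0$ with $\psi_{k_0}(z)>-\infty$. Choose $\alpha\ge0$ with $\psi_{k_0}(z)\ge-\alpha$. For $k\ge k_0$ we have $\psi_k(z)\ge\psi_{k_0}(z)\ge-\alpha$, so $u_k(z)\ge-\varepsilon_k\alpha\ge-2^{-k}\alpha$. For $k<k_0$ we have $u_k(z)\ge-1$. Hence $\Phi(z)>-\infty$.

**Step 5: $\Phi\in\mathrm{PSH}(\Omega)$.** By Steps 3 and 4, $\{\Phi=-\infty\}=E\subset\{\varphi_1=-\infty\}$, which has measure zero. So $\Phi$ is not $\equiv-\infty$ on any component of any $\Omega_m$ or of $\Omega$. By Step 2 it is psh on every $\Omega_m$, hence on $\Omega$. So $E$ is complete pluripolar. $\square$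

This is the exact point where the attempt at *yes* stops. The condition $E=E^*_\Omega$ supplies one function for each point outside $E$, which is uncountably many functions, and the summation handles only a sequence. To get a counterexample we need a $G_\delta$ set $E$ for which every point outside $E$ can be excluded by some psh function, while no sequence of functions excludes them all. Theorem 2(a) says this in a strong form.

## 5. A Cantor set $C$ and potentials that are finite at one chosen point

The copies of $G$ will lie over a Cantor set $C$ in the $z$-plane. To exclude a point $(a,b)$ we will need a function of $z$ that is $-\infty$ on $C$ except at $a$.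

Let $a_j=e^{-4^j}$ for $j\ge1$ and
$$C=\Big\{\sum_{j\ge1}\epsilon_ja_j:\epsilon\in2^\omega\Big\}.$$
Since $a_{j+1}/a_j=e^{-3\cdot4^j}<\frac12$, we have $\sum_{j>k}a_j\le2a_{k+1}<a_k$. The map $\epsilon\mapsto\sum\epsilon_ja_j$ is therefore injective: if two sequences first differ at place $k$, their sums differ by at least $a_k-\sum_{j>k}a_j>0$. It is also continuous on a compact space, so it is a homeomorphism $2^\omega\to C$. Moreover $C\subset[0,2a_1]\subset[0,1)$.

For a finite $0$–$1$ string $s$ of length $|s|=k$, let $C_s$ be the set of points of $C$ whose $\epsilon$ begins with $s$. The sets $C_s$ are clopen in $C$ and form a base of $C$, and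
$$\operatorname{diam}C_s\le\sum_{j>k}a_j\le2a_{k+1}. \tag{2}$$
For each $k$, the $2^k$ sets $C_s$ with $|s|=k$ cover $C$.

**Lemma 2.** For every $a\in\mathbb C$ there is a subharmonic $h_a$ on $\mathbb C$ with $h_a=-\infty$ on $C\setminus\{a\}$ and $h_a(a)>-\infty$.

**Proof.**

**Step 1: averaged logarithms with poles away from $a$.** For $j\ge1$ let $X_j=\{z\in C:|z-a|\ge1/j\}$, so that $C\setminus\{a\}=\bigcup_jX_j$. For $k\ge1$ choose one point of $X_j$ in each $C_s$, $|s|=k$, that meets $X_j$. Call these points $p_1,\dots,p_N$ (they depend on $j$ and $k$), where $N\le2^k$, and put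
$$q_{j,k}(z)=2^{-k}\sum_{i\le N}\log|z-p_i|$$
(with $q_{j,k}=0$ if $X_j=\emptyset$).

**Step 2: three estimates.**

- On $C$: $q_{j,k}\le0$, since $C\subset[0,1)$ gives $|z-p_i|<1$.
- On $X_j$: a point $z\in X_j$ lies in some $C_s$ with $|s|=k$, and this $C_s$ contains one of the $p_i$. By (2), for that $i$ we have $\log|z-p_i|\le\log(2a_{k+1})\le1-4^{k+1}$. The other terms are $\le0$. So $q_{j,k}(z)\le2^{-k}(1-4^{k+1})=2^{-k}-4\cdot2^k\le-2^k$.
- At $a$: each $|a-p_i|\ge1/j$ and $N\le2^k$, so $q_{j,k}(a)\ge-\log j$.

**Step 3: sum up.** Let $h_a=\sum_{j,k\ge1}2^{-j-k}q_{j,k}$. On $\Delta(R)$ with $R\ge1$ we have $q_{j,k}\le\log(R+1)$, so (F4) applies on every disc: $h_a$ is subharmonic or $\equiv-\infty$. At $a$,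
$$h_a(a)\ge-\sum_{j,k}2^{-j-k}\log j=-\sum_j2^{-j}\log j>-\infty,$$
so $h_a$ is subharmonic. If $z\in C\setminus\{a\}$, then $z\in X_j$ for some $j$. All terms are $\le0$ at $z$, and the terms with this $j$ already give
$$\sum_k2^{-j-k}q_{j,k}(z)\le\sum_k2^{-j-k}(-2^k)=-\sum_k2^{-j}=-\infty. \qquad\square$$

**Example 4.** Let $a\notin C$. Then $h_a=-\infty$ on $C$. It is the logarithmic potential of a positive measure of total mass at most $1$ with support in the compact set $C$, so it is finite off $C$. Hence $\{h_a=-\infty\}=C$. If $g$ is an entire function, then the psh function $\max(h_a(z),\log|w-g(z)|)$ shows that the graph $\{(c,g(c)):c\in C\}$ is complete pluripolar in $\mathbb C^2$. So putting one point over each $c\in C$ in a nice way gives no counterexample. This fits with the first remark after Lemma 1: the set must not be closed in the product.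

## 6. From a segment to a disc

The next lemma turns "$v<-M$ on a segment" into "$v$ is very negative on $\overline{\Delta(1)}$", with a constant that does not depend on $v$.

**Lemma 3.** Let $J=[\alpha,\beta]\subset(0,\frac12]$ with $\alpha<\beta$. There is $\delta>0$, depending only on $J$, such that for all $A\ge0$, $M>0$ and all $v$ subharmonic on $\Delta(2)$ with $v\le A$ on $\Delta(2)$ and $v<-M$ on $J$,
$$v\le A-\delta(M+A)\quad\text{on }\overline{\Delta(1)}.$$

**Proof.**

**Step 1: the comparison function.** The open set $\Delta(2)\setminus J$ is connected, because its upper and lower halves are joined through $(-2,0)$. Its boundary consists of the circle $\partial\Delta(2)$ and the nondegenerate segment $J$, so by (F6) all boundary points are regular. Hence there is $\omega$, continuous on $\overline{\Delta(2)}$ and harmonic on $\Delta(2)\setminus J$, with $\omega=1$ on $J$ and $\omega=0$ on $\partial\Delta(2)$. By the maximum principle $0\le\omega\le1$. Since $\omega$ is not constant and the domain is connected, the strong minimum principle gives $\omega>0$ on $\Delta(2)\setminus J$, hence on $\Delta(2)$. Put $\delta=\min_{\overline{\Delta(1)}}\omega>0$.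

**Step 2: comparison off $J$.** The function $u=v-A+(M+A)\omega$ is subharmonic and bounded above on $\Delta(2)\setminus J$. At a point of $\partial\Delta(2)$ its $\limsup$ is $\le0$, because $v\le A$ and $\omega\to0$. At $t\in J$, upper semicontinuity gives $\limsup_{w\to t}v(w)\le v(t)<-M$, and $\omega\le1$. So $\limsup_{w\to t}u\le-M-A+(M+A)=0$. By (F5), $u\le0$, that is, $v\le A-(M+A)\omega$ on $\Delta(2)\setminus J$.

**Step 3: all of $\overline{\Delta(1)}$.** On $J$ we have $v<-M=A-(M+A)\omega$, so the inequality $v\le A-(M+A)\omega$ holds on all of $\Delta(2)$. On $\overline{\Delta(1)}$ we have $\omega\ge\delta$. $\square$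

## 7. One copy of $G$, and why many copies are needed

Take a single copy $G\subset C\times J$ from Lemma 1, with $P=C$ and $J=[\frac13,\frac12]$. Let $\varphi$ be psh near $\overline{\Delta(2)}^2$, with $\varphi\le A$ on $\overline{\Delta(2)}^2$ for some $A\ge0$, and $\varphi=-\infty$ on $G$. For each $M>0$, the set $\{(c,t)\in C\times J:\varphi(c,t)<-M\}$ is relatively open and contains $G$. So there is $c_M\in C$ with $\varphi(c_M,\cdot)<-M$ on $J$. By Lemma 3, either $\varphi(c_M,\cdot)\equiv-\infty$ on $\Delta(2)$, or $\varphi(c_M,\cdot)\le A-\delta(M+A)$ on $\overline{\Delta(1)}$. With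
$$f(c)=\max_{|w|\le1}\varphi(c,w),$$
we get $f(c_M)\to-\infty$ as $M\to\infty$.

We would like a single $c$ with $f(c)=-\infty$. Here the argument stops, because $c_M$ depends on $M$.

- Passing to a limit $c_M\to c$ does not help. The function $f$ is usc, which bounds $f(c)$ from *below* by $\limsup f(c_M)$. A usc function on $C$ can be unbounded below without taking the value $-\infty$: let $f=-M$ on $C_s$ with $s=0\cdots01$ of length $M$, for $M\geq 1$, and $f(0)=0$. This $f$ is locally constant off $0$ and has its maximum at $0$, so it is usc.
- Applying Lemma 1 directly to $\{\varphi=-\infty\}$ is not possible. That set is a $G_\delta$, and the second remark after Lemma 1 shows that property 2 fails for $G_\delta$ sets.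

What we do know is that $\{f=-\infty\}=\bigcap_m\{f<-m\}$, where each $\{f<-m\}$ is open in $C$ and nonempty. Nonempty is not enough for a nonempty intersection, but *dense* is, by the Baire category theorem. To make $\{f<-m\}$ dense, it suffices to put a copy of $G$ over some part of every $C_s$. Two things must survive the union of countably many copies.

- At most one point over each $c$: so the copies must sit over disjoint Cantor sets $P_k$.
- The union must be a $G_\delta$. Countable unions of $G_\delta$ sets need not be ($\mathbb Q\subset\mathbb R$ is a countable union of points). So the copies will use disjoint segments $J_k$ lying in disjoint open strips of the $w$-plane.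

## 8. The set $E$

All notions involved are invariant under the maps $x\mapsto x_0+rx$, $r>0$. So for Theorem 1 and Theorem 2(a) we may and do assume that $\Omega$ contains the closed polydisc of radius $2$ centered at $0$. Coordinates in $\mathbb C^n$ are $(z,w,\zeta)$ with $\zeta\in\mathbb C^{n-2}$. If $n=2$, then $\zeta$ is absent, and factors and conditions that involve $\zeta$ are dropped.

**Step 1: disjoint Cantor sets $P_k$, one in each basic set.** Enumerate the sets $C_s$, over all finite strings $s$, as $K_1,K_2,\dots$. We choose inductively pairwise disjoint sets $P_k\subset K_k$ that are homeomorphic to $2^\omega$ and nowhere dense in $C$. Given $P_1,\dots,P_{k-1}$, their union is closed and nowhere dense, so $K_k\setminus(P_1\cup\dots\cup P_{k-1})$ is nonempty and open in $C$. Hence it contains some $C_s$. Let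
$$P_k=\{\text{points of }C_s\text{ with }\epsilon_{|s|+2i}=0\text{ for all }i\ge1\}.$$
The coordinates $\epsilon_{|s|+1},\epsilon_{|s|+3},\dots$ are free and all others are fixed, so $P_k$ is homeomorphic to $2^\omega$. It is closed. It is nowhere dense, because every nonempty open subset of $C$ contains points with $\epsilon_{|s|+2i}=1$ for some large $i$.

**Step 2: disjoint segments in disjoint strips.** Let $J_k=[\frac1{2k+1},\frac1{2k}]\subset(0,\frac12]$. Put $\eta_k=\frac13\big(\frac1{2k+1}-\frac1{2k+2}\big)$ and
$$T_k=\Big\{w\in\mathbb C:\tfrac1{2k+1}-\eta_k<\operatorname{Re}w<\tfrac1{2k}+\eta_k\Big\}\supset J_k.$$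
The gap between $J_{k+1}$ and $J_k$ has length $3\eta_k$. Since $\eta_k$ decreases in $k$, we have $\eta_k+\eta_{k+1}<3\eta_k$. So the strips $T_k$ are pairwise disjoint.

**Step 3: the definition.** Let $G_k\subset P_k\times J_k$ be the set given by Lemma 1 for $P_k$ and $J_k$. Put
$$E_0=\bigcup_kG_k\subset C\times(0,\tfrac12]\subset\mathbb C^2,\qquad E=E_0\times\{0\}\subset\Omega. \tag{3}$$

**Lemma 4.** (i) $E$ is a $G_\delta$. (ii) For each $c\in\mathbb C$ there is at most one $w$ with $(c,w)\in E_0$.

**Proof.** (i) $G_k$ is a $G_\delta$ in the compact set $P_k\times J_k$, hence in $\mathbb C^2$. So $G_k=\bigcap_mO_{k,m}$ with $O_{k,m}$ open, and we may intersect with $\mathbb C\times T_k$ to have $O_{k,m}\subset\mathbb C\times T_k$. We claim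
$$E_0=\bigcap_m\bigcup_kO_{k,m}.$$
The inclusion "$\subset$" is clear. If $(z,w)$ lies in the right side, then $w$ lies in exactly one strip $T_k$. Thus for every $m$ the point must be in $O_{k,m}$ for this same $k$, and so it lies in $G_k$. Consequently $E=\bigcap_m\big(\bigcup_kO_{k,m}\times\{|\zeta|<\frac1m\}\big)$ is a $G_\delta$ in $\mathbb C^n$. Since $E\subset\Omega$, it is a $G_\delta$ in $\Omega$.

(ii) The sets $P_k$ are disjoint, so $c$ lies in at most one of them, and Lemma 1, property 1, applies to $G_k$. $\square$

## 9. Excluding one point at a time: $E=E^*_\Omega$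

**Lemma 5.** $E$ is pluripolar, and $E^*_\Omega=E$.

**Proof.** Let $(a,b,\zeta_0)\in\Omega\setminus E$. We look for $\varphi\in\mathrm{PSH}(\mathbb C^n)$ with $\varphi|_E=-\infty$ and $\varphi(a,b,\zeta_0)>-\infty$. By (F2), $\{\varphi=-\infty\}$ then has measure zero, so $\varphi|_\Omega\in\mathrm{PSH}(\Omega)$.

**Step 1: $\zeta_0\ne0$.** Take $\varphi=\log|\zeta|$. It is $-\infty$ on $E$, because $\zeta=0$ there, and it is finite at the given point.

**Step 2: $\zeta_0=0$.** Then $(a,b)\notin E_0$. By Lemma 4(ii) there is at most one $w_a$ with $(a,w_a)\in E_0$. With $h_a$ from Lemma 2, put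
$$\varphi=h_a(z)+\log|w-w_a|\ \text{ if }w_a\text{ exists},\qquad \varphi=h_a(z)\ \text{ otherwise}.$$
Let $(c,w,0)\in E$. If $c\ne a$, then $c\in C\setminus\{a\}$, so $h_a(c)=-\infty$ and $\varphi=-\infty$. If $c=a$, then $w_a$ exists and $w=w_a$, so $\varphi=-\infty$. At $(a,b,0)$ we have $h_a(a)>-\infty$ and, if $w_a$ exists, $b\ne w_a$. So $\varphi$ is finite there. In particular $\varphi\not\equiv-\infty$, so it is psh on $\mathbb C^n$.

**Step 3: conclusion.** The open set $\Omega$ contains points with $w\notin\mathbb R$, so $\Omega\not\subset E$. Some $\varphi$ as above therefore exists, and $E$ is pluripolar. The functions $\varphi$ show that no point of $\Omega\setminus E$ is in $E^*_\Omega$. $\square$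

Note that the excluding function depends on $a$, and there are uncountably many $a\in C$. The next section shows that this cannot be avoided.

## 10. A function that is $-\infty$ on $E_0$ is $-\infty$ on many discs

**Proposition 1.** Let $\varphi$ be plurisubharmonic or $\equiv-\infty$ on a connected neighborhood of $\overline{\Delta(2)}^2\subset\mathbb C^2$, with $\varphi=-\infty$ on $E_0$. Then
$$Z_\varphi=\{c\in C:\varphi(c,\cdot)\equiv-\infty\text{ on }\Delta(2)\}$$
is a dense $G_\delta$ subset of $C$. In particular it is nonempty.

**Proof.** Let $A\ge0$ be an upper bound of $\varphi$ on $\overline{\Delta(2)}^2$, and for $c\in C$ let $f(c)=\max_{|w|\le1}\varphi(c,w)$.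

**Step 1: write $Z_\varphi$ as $\bigcap_m\{f<-m\}$ with open sets.** If $f(c)<-m$, then the open set $\{\varphi<-m\}$ contains the compact set $\{c\}\times\overline{\Delta(1)}$. By compactness it contains $\{c'\}\times\overline{\Delta(1)}$ for all $c'\in C$ near $c$. So $\{f<-m\}$ is open in $C$. If $f(c)=-\infty$, then $\varphi(c,\cdot)$, which is subharmonic or $\equiv-\infty$ on $\Delta(2)$, is $-\infty$ on $\overline{\Delta(1)}$, a set of positive area. So it is $\equiv-\infty$ on $\Delta(2)$ by (F2), and $c\in Z_\varphi$. Conversely $c\in Z_\varphi$ implies $f(c)=-\infty$. Hence $Z_\varphi=\bigcap_m\{f<-m\}$.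

**Step 2: reduce to one basic set and one $m$.** $C$ is a compact metric space, so by the Baire category theorem it suffices that each $\{f<-m\}$ is dense. Since the sets $K_k$ form a base of $C$, it suffices to show that $\{f<-m\}$ meets $K_k$ for all $k$ and $m$.

**Step 3: use the copy of $G$ over $P_k\subset K_k$.** Fix $k$ and $m$. Let $\delta>0$ be the constant of Lemma 3 for $J=J_k$, and choose $M>0$ so large that $A-\delta(M+A)<-m$. The set
$$V=\{(c,t)\in P_k\times J_k:\varphi(c,t)<-M\}$$
is relatively open by upper semicontinuity, and it contains $G_k$ because $\varphi=-\infty$ on $G_k\subset E_0$. By Lemma 1, property 2, there is $c\in P_k\subset K_k$ with $\varphi(c,\cdot)<-M$ on $J_k$.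

**Step 4: from the segment to the disc.** Put $v=\varphi(c,\cdot)$ on $\Delta(2)$. If $v\equiv-\infty$, then $f(c)=-\infty<-m$. Otherwise $v$ is subharmonic with $v\le A$ on $\Delta(2)$ and $v<-M$ on $J_k$. Lemma 3 gives $f(c)\le A-\delta(M+A)<-m$. In both cases $c\in K_k\cap\{f<-m\}$. $\square$

To apply this to functions on $\Omega$, let $\varphi\in\mathrm{PSH}(\Omega)$ with $\varphi|_E=-\infty$ and put $\tilde\varphi(z,w)=\varphi(z,w,0)$. Since $\Omega$ contains the closed polydisc of radius $2$, by compactness $\Delta(r)^2\times\{0\}\subset\Omega$ for some $r>2$. On the connected set $\Delta(r)^2$ the function $\tilde\varphi$ is psh or $\equiv-\infty$ by (F2), and it is $-\infty$ on $E_0$. So Proposition 1 applies to $\tilde\varphi$. The possibility $\tilde\varphi\equiv-\infty$ is real if $n\ge3$ (take $\varphi=\log|\zeta|$), and this is why the proposition allows it.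

## 11. Proofs of Theorem 1 and Theorem 2(a)

**Proof of Theorem 1.** By Lemmas 4 and 5, $E$ is a pluripolar $G_\delta$ with $E=E^*_\Omega$. Suppose $E=\{\varphi=-\infty\}$ with $\varphi\in\mathrm{PSH}(\Omega)$. Proposition 1, applied to $\tilde\varphi$, gives $c\in C$ with $\tilde\varphi(c,\cdot)\equiv-\infty$ on $\Delta(2)$. Hence
$$\{c\}\times\Delta(2)\times\{0\}\subset\{\varphi=-\infty\}=E.$$
But by Lemma 4(ii), $\{c\}\times\Delta(2)\times\{0\}$ contains at most one point of $E$, a contradiction. So $E$ is not complete pluripolar in $\Omega$. $\square$

**Proof of Theorem 2(a).** Let $D_c=\{c\}\times\Delta(2)\times\{0\}$ for $c\in C$. These discs lie in $\Omega$. By (3), $E\subset\bigcup_{c\in C}D_c$, and by Lemma 4(ii) each $D_c$ contains at most one point of $E$. Let $\varphi_1,\varphi_2,\dots\in\mathrm{PSH}(\Omega)$ with $\varphi_j|_E=-\infty$. By Proposition 1, each $Z_{\tilde\varphi_j}$ is a dense $G_\delta$ in $C$. By the Baire category theorem, $\bigcap_jZ_{\tilde\varphi_j}$ is a dense $G_\delta$ in $C$. For $c$ in this set, every $\varphi_j$ is $\equiv-\infty$ on $D_c$. So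
$$D_c\subset\bigcap_j\{\varphi_j=-\infty\},$$
while $D_c\cap E$ has at most one point. Therefore $E\ne\bigcap_j\{\varphi_j=-\infty\}$. Since the sequence was arbitrary, $E$ is not a countable intersection of complete pluripolar sets. $\square$

Together with Section 4 this places the two notions precisely. A pluripolar set with $E=E^*_\Omega$ is an arbitrary intersection of complete pluripolar sets, a complete pluripolar set is exactly a countable one, and for $n\ge2$ the two differ even among $G_\delta$ sets.
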